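\title{The constant in the weighted large sieve inequality exceeds one}

\begin{abstract}
Let $t_1,\dots,t_R$ be distinct modulo $1$, let $\delta_r$ be the distance modulo $1$ from $t_r$ to the nearest other point, and let $f(t)=\sum_{n=1}^N x_ne^{2\pi int}$. Montgomery and Vaughan proved that $\sum_r (N+c/\delta_r)^{-1}|f(t_r)|^2\le\sum_n|x_n|^2$ holds with $c=\frac32$. We show that it fails with $c=1$. The least admissible constant $c^*$ equals $1/\pi$ times the best constant in the weighted Hilbert inequality, it does not change when $N$ is replaced by $N+A$ for a fixed $A\ge0$, and $1.00044<c^*\le\frac32$. The lower bound comes from isolated points placed in a gap of a very fine lattice; hyperbolic coordinates diagonalize the contribution of the lattice.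
\end{abstract}

\section{Introduction}

Write $e(t)=e^{2\pi it}$, and let $\Delta(t)$ be the distance from the real number $t$ to the nearest integer. Let $N\ge1$, let $x_1,\dots,x_N$ be complex numbers, and put
\[
f(t)=\sum_{n=1}^N x_ne(nt).
\]
Let $R\ge2$, let $t_1,\dots,t_R$ be real numbers that are distinct modulo $1$, and let
\[
\delta_r=\min_{s\ne r}\Delta(t_r-t_s)
\]
be the distance on the circle $\mathbb R/\mathbb Z$ from $t_r$ to its nearest neighbor. A theorem of Montgomery and Vaughan states that
\begin{equation}\label{eq:MV}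
\sum_{r=1}^R\Big(N+\frac{3}{2\delta_r}\Big)^{-1}|f(t_r)|^2\le\sum_{n=1}^N|x_n|^2 .
\end{equation}
Each sample point is weighted according to its own spacing: an isolated point has weight close to $1/N$, however crowded the other points are. The notes \cite{notes} say of \eqref{eq:MV}: ``It is not known whether the inelegant extra factor $\frac32$ is really needed.'' This paper answers the following question: \emph{does \eqref{eq:MV} remain true, for all $N$, $R$, $x_n$ and $t_r$, when $\frac{3}{2\delta_r}$ is replaced by $\frac1{\delta_r}$?}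

For constants $c>0$ and $A\ge0$, let $\mathrm{LS}_{c,A}$ denote the statement that
\begin{equation}\label{eq:LS}
\sum_{r=1}^R\Big(N+A+\frac{c}{\delta_r}\Big)^{-1}|f(t_r)|^2\le\sum_{n=1}^N|x_n|^2
\end{equation}
for all $N\ge1$, all $R\ge2$, all $x_n$ and all $t_r$ distinct modulo $1$. Thus \eqref{eq:MV} is $\mathrm{LS}_{3/2,0}$, and the question asks for $\mathrm{LS}_{1,0}$. Increasing $c$ decreases the left side of \eqref{eq:LS}, so $\mathrm{LS}_{c,A}$ implies $\mathrm{LS}_{c',A}$ for $c'\ge c$.

The simplest cases suggest that the answer is yes. The choice $x_n=e(-nt_1)$ gives $|f(t_1)|^2=N\sum_n|x_n|^2$, which accounts for the term $N$. For the term $c/\delta_r$, take the equally spaced points $t_r=r/R$, so that $\delta_r=1/R$. Orthogonality of the characters modulo $R$ and the Cauchy--Schwarz inequality give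
\[
\sum_{r=1}^R|f(r/R)|^2=R\sum_{h=1}^R\Big|\sum_{n\equiv h\ (\mathrm{mod}\ R)}x_n\Big|^2\le R\Big\lceil\frac NR\Big\rceil\sum_n|x_n|^2\le(N+R)\sum_n|x_n|^2,
\]
which is \eqref{eq:LS} with $c=1$ and $A=0$. For $N=1$ these points turn \eqref{eq:LS} into $R\le 1+A+cR$, and this holds for all $R$ only if $c\ge1$. So $c=1$ is the smallest conceivable constant, and it suffices for equal spacing. It does not suffice in general.

\begin{theorem}\label{thm:one}
If $\mathrm{LS}_{c,A}$ holds for some $A\ge0$, then $c\ge c_0$, where $c_0$ is the unique root in $(1,\infty)$ of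
\[
\log\frac{c+1}{c-1}=\pi^2c ,
\]
and $c_0>1.0001$. In particular $\mathrm{LS}_{1,0}$ is false.
\end{theorem}

The proof passes through an inequality in which $N$ no longer appears. For distinct real numbers $\lambda_1,\dots,\lambda_R$ put $\eta_r=\min_{s\ne r}|\lambda_r-\lambda_s|$.

\begin{theorem}\label{thm:equiv}
For each $c>0$ the following statements are equivalent.
\begin{itemize}
\item[(i)] $\mathrm{LS}_{c,0}$ holds.
\item[(ii)] $\mathrm{LS}_{c,A}$ holds for some $A\ge0$.
\item[(iii)] $(\mathrm H_c)$: for all $R\ge2$, all distinct real $\lambda_1,\dots,\lambda_R$ and all $u\in\mathbb C^R$,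
\[
\sum_{r\ne s}\frac{\operatorname{Im}(u_r\bar u_s)}{\lambda_r-\lambda_s}\le c\pi\sum_r\frac{|u_r|^2}{\eta_r}.
\]
\item[(iv)] $(\mathrm S_c)$: for all $R\ge2$, all real $t_1,\dots,t_R$ distinct modulo $1$ and all $u\in\mathbb C^R$,
\[
\sum_{r\ne s}\frac{\operatorname{Im}(u_r\bar u_s)}{\sin\pi(t_r-t_s)}\le c\sum_r\frac{|u_r|^2}{\delta_r}.
\]
\end{itemize}
\end{theorem}

The imaginary parts arise as follows. If $b_{rs}=-b_{sr}$ is real, then the symmetric quantities $\operatorname{Re}(u_r\bar u_s)$ cancel in pairs, so
\begin{equation}\label{eq:antisym}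
\sum_{r\ne s}b_{rs}u_r\bar u_s=i\sum_{r\ne s}b_{rs}\operatorname{Im}(u_r\bar u_s),
\end{equation}
and replacing $u$ by $\bar u$ changes the sign of the sum. Hence $(\mathrm H_c)$ says that $\big|\sum_{r\ne s}u_r\bar u_s/(\lambda_r-\lambda_s)\big|\le c\pi\sum_r|u_r|^2/\eta_r$, which is the Montgomery--Vaughan weighted Hilbert inequality with constant $c\pi$.

\begin{theorem}\label{thm:four}
There is a least admissible constant $c^*$, the same in statements \textup{(i)--(iv)} of Theorem~\ref{thm:equiv}, and $1.00044<c^*\le\frac32$.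
\end{theorem}

Thus \eqref{eq:LS} fails with $c=1.00044$ for every fixed $A\ge0$, and the best constant $\pi c^*$ in the weighted Hilbert inequality is strictly larger than $\pi$. We do not determine the exact value of $c^*$.

\medskip
\noindent\emph{The idea.} A fine lattice $\varepsilon\mathbb Z$ nearly attains equality in $(\mathrm H_1)$. We remove its points from the interval $(-1,1)$, put a single point with coefficient $1$ at the origin, and let $\varepsilon\to0$. The new point has spacing $1$, so it adds only $c\pi$ to the right side of $(\mathrm H_c)$. In suitable coordinates the lattice is described by an arbitrary function $\varphi\in L^2(\mathbb R)$. At frequency $\xi$ it leaves the slack $\frac12(c-\tanh\frac{\pi\xi}2)|\varphi(\xi)|^2$ in the inequality, and it interacts with the new point through the weight $\operatorname{sech}\frac{\pi\xi}2$. Completing the square at each frequency turns $(\mathrm H_c)$ into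
\[
\frac12\int_{\mathbb R}\frac{\operatorname{sech}^2(\pi\xi/2)}{c-\tanh(\pi\xi/2)}\,d\xi\le c\pi ,
\]
and for $c=1$ the integrand is $1+\tanh\frac{\pi\xi}2$, whose integral diverges.

Section~\ref{sec:equiv} proves Theorem~\ref{thm:equiv}. Section~\ref{sec:gap} carries out the limit $\varepsilon\to0$ and the change of coordinates. Section~\ref{sec:one} treats one point in the gap and proves Theorem~\ref{thm:one}; Section~\ref{sec:several} treats several points and proves Theorem~\ref{thm:four}.

\section{From the large sieve to the Hilbert inequality}\label{sec:equiv}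

In \eqref{eq:LS} the term $N$ hides the term $c/\delta_r$ that we want to measure. Duality removes it: in the dual inequality $N$ appears on both sides and cancels.

\begin{lemma}\label{lem:dual}
Fix $N$, $c$, $A$ and $t_1,\dots,t_R$. Then \eqref{eq:LS} holds for all $x\in\mathbb C^N$ if and only if
\begin{equation}\label{eq:dual}
\sum_{r\ne s}z_r\bar z_s\,\frac{\sin\pi N(t_r-t_s)}{\sin\pi(t_r-t_s)}\le\sum_r|z_r|^2\Big(A+\frac c{\delta_r}\Big)\qquad\text{for all }z\in\mathbb C^R .
\end{equation}
\end{lemma}

\begin{proof}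
Let $w_r=N+A+c/\delta_r$, and let $T$ be the $R\times N$ matrix with entries $T_{rn}=w_r^{-1/2}e(nt_r)$. Inequality \eqref{eq:LS} for all $x$ says that the operator norm of $T$ is at most $1$. This norm is the supremum of $|\sum_{r,n}y_rT_{rn}x_n|$ over unit vectors $x$ and $y$, so the transpose of $T$ has the same norm. With $z_r=w_r^{-1/2}y_r$, the condition on the transpose reads
\[
\sum_{n=1}^N\Big|\sum_rz_re(nt_r)\Big|^2\le\sum_r|z_r|^2w_r\qquad\text{for all }z\in\mathbb C^R.
\]
Expand the square. The terms with $r=s$ give $N\sum_r|z_r|^2$, which we subtract from both sides. In the terms with $r\ne s$ use the geometric sum $\sum_{n=1}^Ne(nt)=e(\frac{N+1}2t)\frac{\sin\pi Nt}{\sin\pi t}$ for $t\notin\mathbb Z$. Replacing $z_r$ by $z_re(-\frac{N+1}2t_r)$ removes the exponential factors without changing $|z_r|$, and \eqref{eq:dual} results.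
\end{proof}

Let $S(u)$ be the left side of $(\mathrm S_c)$; by \eqref{eq:antisym}, $S(u)=\frac1i\sum_{r\ne s}u_r\bar u_s/\sin\pi(t_r-t_s)$ and $S(\bar u)=-S(u)$. Put $\omega_r=e(Nt_r/2)$ and write $z\omega$ for the vector $(z_r\omega_r)_r$. Since $\sin\pi N(t_r-t_s)=\frac1{2i}(\omega_r\bar\omega_s-\bar\omega_r\omega_s)$,
\begin{equation}\label{eq:split}
\sum_{r\ne s}z_r\bar z_s\,\frac{\sin\pi N(t_r-t_s)}{\sin\pi(t_r-t_s)}=\frac12\big(S(z\omega)-S(z\bar\omega)\big).
\end{equation}
So $N$ enters \eqref{eq:dual} only through the phases $\omega_r$. For real $z$ the vectors $z\omega$ and $z\bar\omega$ are conjugate, and the right side of \eqref{eq:split} equals $S(z\omega)$. To recover $S(u)$ for a given $u$ we therefore take $z_r=|u_r|$ and look for $N$ such that $\omega_r$ approximates the phase of $u_r$ for all $r$ at once. The tool is Kronecker's theorem: if $1,\beta_1,\dots,\beta_R$ are linearly independent over $\mathbb Q$, then the points $(N\beta_1,\dots,N\beta_R)$, $N=1,2,\dots$, are dense in $(\mathbb R/\mathbb Z)^R$.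

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
The implication (i)$\Rightarrow$(ii) is trivial.

\smallskip
(ii)$\Rightarrow$(iii). Fix $u$. Both sides of $(\mathrm H_c)$ are continuous in $(\lambda_1,\dots,\lambda_R)$ on the open set of tuples with distinct entries. The tuples for which $1,\lambda_1,\dots,\lambda_R$ satisfy a nontrivial rational linear relation lie in countably many hyperplanes, a set of measure zero. So we may assume that $1,\lambda_1,\dots,\lambda_R$ are linearly independent over $\mathbb Q$.

Let $M>2\max_{r,s}|\lambda_r-\lambda_s|$ be an integer and put $t_r=\lambda_r/M$. Then $|t_r-t_s|<\frac12$, so the $t_r$ are distinct modulo $1$ and $\delta_r=\eta_r/M$. Write $u_r=|u_r|e(\phi_r)$. The numbers $1,t_1/2,\dots,t_R/2$ are linearly independent over $\mathbb Q$, so there are positive integers $N_j$ with $e(N_jt_r/2)\to e(\phi_r)$ for every $r$ as $j\to\infty$. Apply \eqref{eq:dual} with $N=N_j$ and $z_r=|u_r|$. By \eqref{eq:split} its left side is $S(z\omega)$, and $z\omega\to u$. The right side does not depend on $N$,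 so in the limit
\[
\sum_{r\ne s}\frac{\operatorname{Im}(u_r\bar u_s)}{\sin(\pi(\lambda_r-\lambda_s)/M)}\le A\sum_r|u_r|^2+cM\sum_r\frac{|u_r|^2}{\eta_r}.
\]
Divide by $M$ and let $M\to\infty$. Then $M\sin(\pi(\lambda_r-\lambda_s)/M)\to\pi(\lambda_r-\lambda_s)$, the term with $A$ tends to $0$, and $(\mathrm H_c)$ follows. This is where $A$ is lost: it is negligible against $c/\delta_r$ once the points are squeezed into a short arc.

\smallskip
(iii)$\Rightarrow$(iv). We periodize, using the partial fraction expansion $\frac{\pi}{\sin\pi t}=\lim_{j\to\infty}\sum_{|m|\le j}\frac{(-1)^m}{t+m}$ for $t\notin\mathbb Z$. Apply $(\mathrm H_c)$ to the points $t_r+k$, $1\le r\le R$, $|k|\le K$, with coefficients $(-1)^ku_r$. The distance from $t_r+k$ to $t_r+l$ with $l\ne k$ is at least $1\ge\delta_r$, and its distance to $t_s+l$ with $s\ne r$ is at least $\Delta(t_r-t_s)\ge\delta_r$. Hence the right side of $(\mathrm H_c)$ is at most $(2K+1)c\pi\sum_r|u_r|^2/\delta_r$. On the left, pairs with the same $r$ contribute $\operatorname{Im}(\pm|u_r|^2)=0$.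 For $r\ne s$ there are $2K+1-|m|$ pairs $(k,l)$ with $k-l=m$, so after division by $2K+1$ the coefficient of $\operatorname{Im}(u_r\bar u_s)$ is
\[
\sum_{|m|\le2K}\Big(1-\frac{|m|}{2K+1}\Big)\frac{(-1)^m}{t_r-t_s+m}=\frac1{2K+1}\sum_{j=0}^{2K}\ \sum_{|m|\le j}\frac{(-1)^m}{t_r-t_s+m}.
\]
The arithmetic means of a convergent sequence have the same limit, here $\pi/\sin\pi(t_r-t_s)$. Letting $K\to\infty$ and dividing by $\pi$ gives $(\mathrm S_c)$.

\smallskip
(iv)$\Rightarrow$(i). Applying $(\mathrm S_c)$ to $u$ and to $\bar u$ gives $|S(u)|\le c\sum_r|u_r|^2/\delta_r$. Since $|\omega_r|=1$, the right side of \eqref{eq:split} is at most $c\sum_r|z_r|^2/\delta_r$. This is \eqref{eq:dual} with $A=0$, and Lemma~\ref{lem:dual} gives $\mathrm{LS}_{c,0}$.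
\end{proof}

\section{Points in a gap of a continuum}\label{sec:gap}

We now look for configurations that violate $(\mathrm H_c)$ for some $c>1$. Two points are far from extremal: for $R=2$ the bound $2|u_1u_2|\le|u_1|^2+|u_2|^2$ gives $(\mathrm H_c)$ with $c=1/\pi$. Lattices are nearly extremal for $c=1$.

\begin{example}\label{ex:lattice}
Let $\lambda_r=r$ for $1\le r\le R$, so $\eta_r=1$, and put $U(t)=\sum_ru_re(rt)$. Since $\int_0^1\pi(2t-1)e(mt)\,dt$ equals $-i/m$ for $m\ne0$ and $0$ for $m=0$, formula \eqref{eq:antisym} gives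
\[
\sum_{r\ne s}\frac{\operatorname{Im}(u_r\bar u_s)}{r-s}=\int_0^1\pi(2t-1)|U(t)|^2\,dt\le\pi\sum_r|u_r|^2 .
\]
For $u_r=e(-rt_0)$ with $0<t_0<1$, the function $|U|^2/R$ is the Fej\'er kernel centered at $t_0$, so the left side divided by $\sum_r|u_r|^2=R$ tends to $\pi(2t_0-1)$ as $R\to\infty$. Thus $(\mathrm H_1)$ holds for these points, with arbitrarily small slack. Both sides of $(\mathrm H_c)$ scale in the same way under $\lambda_r\mapsto\varepsilon\lambda_r$, so the same is true at every scale.
\end{example}

A quadratic inequality with almost no slack is fragile: a new variable that is coupled to the nearly extremal vectors, and whose own cost is bounded, may break it. The weights $1/\eta_r$ allow such a variable, namely a point whose spacing stays fixed while the lattice around it is refined.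

\subsection{The continuum limit}

Let $E=\{y\in\mathbb R:|y|>1\}$. Let $k\ge1$, let $p_1,\dots,p_k\in(-1,1)$ be distinct, and put
\[
d_j=\min\Big(1-|p_j|,\ \min_{l\ne j}|p_j-p_l|\Big),
\]
the distance from $p_j$ to the nearest of the other points and the two ends of the gap. We give a lattice point $y$ the coefficient $\varepsilon g(y)$; with this normalization every term of $(\mathrm H_c)$ has a finite limit.

\begin{lemma}\label{lem:limit}
Assume $(\mathrm H_c)$. For all $u\in\mathbb C^k$ and all complex-valued $g\in C_c^\infty(E)$,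
\begin{multline}\label{eq:limit}
\iint\frac{\operatorname{Im}(g(x)\overline{g(y)})}{x-y}\,dx\,dy+2\sum_j\operatorname{Im}\Big(u_j\int\frac{\overline{g(y)}}{p_j-y}\,dy\Big)+\sum_{j\ne l}\frac{\operatorname{Im}(u_j\bar u_l)}{p_j-p_l}\\
\le c\pi\Big(\int|g|^2\,dy+\sum_j\frac{|u_j|^2}{d_j}\Big).
\end{multline}
\end{lemma}

\begin{proof}
Extend $g$ by $0$ to a smooth function on $\mathbb R$, and choose an integer $Y\ge2$ such that $g$ is supported in $1<|y|<Y$. Let $\varepsilon=1/m$ with $m$ an integer and $\varepsilon<\min_jd_j$. Apply $(\mathrm H_c)$ to the points $p_j$, with coefficients $u_j$, together with the points $y\in\varepsilon\mathbb Z$, $1\le|y|\le Y$, with coefficients $\varepsilon g(y)$. The points $\pm1$ belong to the configuration, so $p_j$ has spacing $d_j$; every lattice point has spacing $\varepsilon$. The right side is $c\pi\big(\varepsilon\sum_y|g(y)|^2+\sum_j|u_j|^2/d_j\big)$, and the first sum is a Riemann sum for $\int|g|^2$.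

On the left, the summand of $(\mathrm H_c)$ is symmetric in $r$ and $s$, so the ordered pairs $(p_j,y)$ and $(y,p_j)$ together give $2\varepsilon\operatorname{Im}(u_j\overline{g(y)})/(p_j-y)$. These form Riemann sums for a continuous compactly supported function of $y$, because $p_j$ lies outside the support of $g$. For pairs of lattice points, let $G(x,y)$ be the integrand of the double integral. Since $g(y)\overline{g(y)}$ is real,
\[
G(x,y)=\operatorname{Im}\Big(\frac{g(x)-g(y)}{x-y}\,\overline{g(y)}\Big)=\operatorname{Im}\Big(\overline{g(y)}\int_0^1g'\big(y+s(x-y)\big)\,ds\Big),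
\]
so $G$ extends to a continuous function on $\mathbb R^2$ supported in $[-Y,Y]^2$. The lattice pairs give $\varepsilon^2\sum_{x\ne y}G(x,y)$. This differs from a full Riemann sum by at most $2Y/\varepsilon+1$ diagonal terms, each at most $\varepsilon^2\max|G|$. Let $\varepsilon\to0$.
\end{proof}

\subsection{Hyperbolic coordinates}

In Example~\ref{ex:lattice} translation invariance diagonalized the form. The set $E$ is not translation invariant, but it has another symmetry. The map $y\mapsto s=\frac{y+1}{y-1}$ sends $E\cup\{\infty\}$ onto the half-line $s>0$ and the gap $(-1,1)$ onto $s<0$, and dilations of $s$ preserve both. Writing $s=e^{2v}$ on $E$ and $s=-e^{2v}$ on the gap turns dilations into translations of $v$; these formulas say that $y=\coth v$ and $p=\tanh v$. The addition formulas give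
\begin{equation}\label{eq:diffs}
\begin{gathered}
\coth v-\coth w=\frac{\sinh(w-v)}{\sinh v\sinh w},\qquad
\tanh v-\tanh w=\frac{\sinh(v-w)}{\cosh v\cosh w},\\
\tanh w-\coth v=-\frac{\cosh(v-w)}{\cosh w\sinh v}.
\end{gathered}
\end{equation}
Each difference is a function of $v-w$ divided by a function of $v$ and a function of $w$. These two factors can be absorbed into the coefficients, and the kernels in \eqref{eq:limit} become convolution kernels, which the Fourier transform diagonalizes.

We use the convention $\widehat F(\xi)=\int F(v)e^{i\xi v}\,dv$. Then $F\mapsto(2\pi)^{-1/2}\widehat F$ is a unitary map of $L^2(\mathbb R)$ onto itself, so that $\int F_1\overline{F_2}=\frac1{2\pi}\int\widehat{F_1}\overline{\widehat{F_2}}$, and $F(v)=\frac1{2\pi}\int\widehat F(\xi)e^{-i\xi v}\,d\xi$ when $F$ is continuous and $F,\widehat F$ are integrable. Put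
\[
\theta(\xi)=\tanh\frac{\pi\xi}2,\qquad\sigma(\xi)=\operatorname{sech}\frac{\pi\xi}2,
\]
so that $\sigma^2=1-\theta^2$ and $\theta'=\frac\pi2\sigma^2$.

\begin{lemma}\label{lem:integrals}
For real $\xi$ and real $d\ne0$,
\[
\int_{\mathbb R}\frac{e^{i\xi v}}{\cosh v}\,dv=\pi\sigma(\xi),\qquad
\int_{\mathbb R}\frac{\sin\xi t}{\sinh t}\,dt=\pi\theta(\xi),\qquad
\int_{\mathbb R}e^{i\xi' d}\,\theta'(\xi')\,d\xi'=\frac{2d}{\sinh d}.
\]
\end{lemma}

\begin{proof}
Integrate $e^{i\xi z}/\cosh z$ around the rectangle with vertices $\pm L$ and $\pm L+i\pi$. The vertical sides tend to $0$ as $L\to\infty$. Since $\cosh(v+i\pi)=-\cosh v$, the horizontal sides give $(1+e^{-\pi\xi})$ times the first integral. The only pole is $i\pi/2$, with residue $-ie^{-\pi\xi/2}$, so the integral is $2\pi e^{-\pi\xi/2}/(1+e^{-\pi\xi})=\pi\sigma(\xi)$. For $e^{i\xi z}/\sinh z$ the same rectangle has simple poles at $0$ and $i\pi$ on its sides, with residues $1$ and $-e^{-\pi\xi}$; indenting the contour counts each with the factor $\pi i$. The principal value of $\int e^{i\xi t}/\sinh t\,dt$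 is $i$ times the second integral, so that integral is $\pi(1-e^{-\pi\xi})/(1+e^{-\pi\xi})=\pi\theta(\xi)$. Differentiating in $\xi$ shows that the even function $t/\sinh t$ has Fourier transform $\pi\theta'$, which is also even, and Fourier inversion gives the third formula.
\end{proof}

\begin{proposition}\label{prop:fourier}
Assume $(\mathrm H_c)$. Write $p_j=\tanh v_j$, and for $u\in\mathbb C^k$ put $U_j=u_j\cosh v_j$ and $W(\xi)=\sum_jU_je^{i\xi v_j}$. Then for every $\varphi\in L^2(\mathbb R)$,
\begin{equation}\label{eq:fourier}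
\frac12\int\Big(2\operatorname{Re}\big(iW\sigma\bar\varphi\big)-(c-\theta)|\varphi|^2\Big)d\xi+\sum_{j\ne l}\frac{\operatorname{Im}(u_j\bar u_l)}{p_j-p_l}\le c\pi\sum_j\frac{|u_j|^2}{d_j}.
\end{equation}
\end{proposition}

\begin{proof}
The map $v\mapsto\coth v$ is a diffeomorphism of $\mathbb R\setminus\{0\}$ onto $E$, with $|dy|=dv/\sinh^2v$. Hence $g(\coth v)=\chi(v)\sinh v$ defines a bijection between functions $g\in C_c^\infty(E)$ and functions $\chi\in C_c^\infty(\mathbb R\setminus\{0\})$. Let $\varphi=\widehat\chi$. We transform the three terms of \eqref{eq:limit} that contain $g$.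

First, $\int|g|^2\,dy=\int|\chi|^2\,dv=\frac1{2\pi}\int|\varphi|^2\,d\xi$, so $c\pi\int|g|^2\,dy=\frac c2\int|\varphi|^2\,d\xi$.

Second, put $x=\coth v$ and $y=\coth w$ in the double integral. The factors $\sinh v\sinh w$ from $g(x)\overline{g(y)}$ and from the first identity in \eqref{eq:diffs} cancel the Jacobian $(\sinh v\sinh w)^{-2}$, whatever the signs of $v$ and $w$; this is why we use $\sinh v$ and not $|\sinh v|$. With $w=v+t$ the double integral becomes
\[
\iint\frac{\operatorname{Im}(\chi(v)\overline{\chi(w)})}{\sinh(w-v)}\,dv\,dw=\int\frac1{\sinh t}\operatorname{Im}\Big(\int\chi(v)\overline{\chi(v+t)}\,dv\Big)dt .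
\]
The function $v\mapsto\chi(v+t)$ has Fourier transform $e^{-i\xi t}\varphi(\xi)$, so the inner integral is $\frac1{2\pi}\int|\varphi|^2e^{i\xi t}\,d\xi$, with imaginary part $\frac1{2\pi}\int|\varphi|^2\sin\xi t\,d\xi$. Since $|\sin\xi t/\sinh t|\le|\xi|\,|t/\sinh t|$ and $\varphi$ decays rapidly, Fubini's theorem applies, and Lemma~\ref{lem:integrals} shows that the double integral equals $\frac12\int\theta|\varphi|^2\,d\xi$.

Third, the last identity in \eqref{eq:diffs} gives
\[
u_j\int\frac{\overline{g(y)}}{p_j-y}\,dy=-U_j\int\frac{\overline{\chi(v)}}{\cosh(v-v_j)}\,dv=-\frac{U_j}2\int e^{i\xi v_j}\sigma(\xi)\overline{\varphi(\xi)}\,d\xi ,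
\]
because $1/\cosh(v-v_j)$ has Fourier transform $e^{i\xi v_j}\pi\sigma(\xi)$. So the second term of \eqref{eq:limit} is $-\operatorname{Im}\int W\sigma\bar\varphi\,d\xi=\operatorname{Re}\int iW\sigma\bar\varphi\,d\xi$.

This proves \eqref{eq:fourier} for $\varphi=\widehat\chi$ with $\chi\in C_c^\infty(\mathbb R\setminus\{0\})$. Such $\chi$ are dense in $L^2(\mathbb R)$, so such $\varphi$ are too. The left side of \eqref{eq:fourier} is continuous in $\varphi$ for the $L^2$ norm, since $c-\theta$ is bounded and $W\sigma\in L^2(\mathbb R)$. Hence \eqref{eq:fourier} holds for all $\varphi\in L^2(\mathbb R)$.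
\end{proof}

With $u=0$, inequality \eqref{eq:fourier} says $\int(c-\theta)|\varphi|^2\ge0$, which holds for all $\varphi$ exactly when $c\ge1$. So the continuum with a gap, like the lattice, is nearly extremal for $c=1$, and the slack $1-\theta(\xi)$ vanishes as $\xi\to+\infty$.

\section{One point in the gap}\label{sec:one}

Take $k=1$, $p_1=0$ and $u_1=1$. Then $v_1=0$, $d_1=1$, $W=1$, and \eqref{eq:fourier} becomes
\begin{equation}\label{eq:onepoint}
\frac12\int\Big(2\operatorname{Re}(i\sigma\bar\varphi)-(c-\theta)|\varphi|^2\Big)d\xi\le c\pi .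
\end{equation}
The values of $\varphi$ at different frequencies do not interact, so we maximize the integrand pointwise. For $\mu>0$ and complex $\beta,\zeta$,
\begin{equation}\label{eq:square}
2\operatorname{Re}(\beta\bar\zeta)-\mu|\zeta|^2=\frac{|\beta|^2}\mu-\mu\Big|\zeta-\frac\beta\mu\Big|^2,
\end{equation}
so the best value of $\varphi$ is $i\sigma/(c-\theta)$, and it makes the integrand equal to $\sigma^2/(c-\theta)$.

Consider first $c=1$. Then $\sigma/(1-\theta)=e^{\pi\xi/2}$ and $\sigma^2/(1-\theta)=1+\theta$. The optimal $\varphi$ is not square integrable, so we truncate it: let $\varphi=ie^{\pi\xi/2}$ on $[0,L]$ and $\varphi=0$ elsewhere. The left side of \eqref{eq:onepoint} is $\frac12\int_0^L(1+\theta)\,d\xi\ge L/2$, which exceeds $\pi$ once $L>2\pi$. So $(\mathrm H_1)$ is false, and by Theorem~\ref{thm:equiv} so is $\mathrm{LS}_{1,0}$. The slack $1-\theta$ and the squared coupling $\sigma^2$ decay at the same exponential rate as $\xi\to+\infty$, so each unit interval of positive frequencies contributes at least $\frac12$, against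 the fixed cost $\pi$. For $c>1$ the same choice needs no truncation and gives a quantitative bound.

\begin{proof}[Proof of Theorem~\ref{thm:one}]
The function $h(c)=\log\frac{c+1}{c-1}-\pi^2c$ is continuous and strictly decreasing on $(1,\infty)$, from $+\infty$ to $-\infty$. So it has exactly one zero $c_0$, and $h>0$ on $(1,c_0)$. At $c=1.0001$ we have $\log\frac{2.0001}{0.0001}=\log20001>9.90>9.88>1.0001\,\pi^2$, so $c_0>1.0001$.

Suppose that $\mathrm{LS}_{c,A}$ holds with $c<c_0$, and choose $c'$ with $\max(c,1)<c'<c_0$. Then $\mathrm{LS}_{c',A}$ holds, hence $(\mathrm H_{c'})$ by Theorem~\ref{thm:equiv}, hence \eqref{eq:onepoint} with $c'$ in place of $c$. The function $\varphi=i\sigma/(c'-\theta)$ lies in $L^2(\mathbb R)$ because $c'-\theta>c'-1>0$. With the substitution $w=\theta(\xi)$, $dw=\frac\pi2\sigma^2\,d\xi$, we obtain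
\[
c'\pi\ge\frac12\int\frac{\sigma^2}{c'-\theta}\,d\xi=\frac1\pi\int_{-1}^1\frac{dw}{c'-w}=\frac1\pi\log\frac{c'+1}{c'-1}.
\]
This says $h(c')\le0$, a contradiction. Hence $c\ge c_0$.
\end{proof}

\begin{remark}
The argument uses that each point carries its own spacing. If every $\eta_r$ in $(\mathrm H_c)$ were replaced by $\min_s\eta_s=\varepsilon$, the point at the origin would cost $c\pi/\varepsilon\to\infty$, and only the condition $c\ge1$ from the case $u=0$ would survive.
\end{remark}

\begin{remark}
The proof does not exhibit $N$, $R$, $x_n$ and $t_r$, but it shows their shape. A strict failure of \eqref{eq:onepoint} persists through each approximation, so \eqref{eq:LS} fails for a small perturbation of a fine grid with a gap and one point in the gap, scaled into a short arc of the circle, and for a value of $N$ supplied by Kronecker's theorem.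
\end{remark}

By \eqref{eq:square} our choice of $\varphi$ is optimal, so \eqref{eq:onepoint} holds for every $\varphi$ once $c\ge c_0$ and yields nothing beyond $c_0$. The divergence as $c\to1$ is only logarithmic, and so $c_0-1$ is small: the equation for $c_0$ gives $c_0-1=2/(e^{\pi^2c_0}-1)<2/(e^{\pi^2}-1)<0.00011$, since $\pi^2>9.86>\log19000$. To do better we place more points in the gap.

\section{Several points in the gap}\label{sec:several}

With several points the sum over $j\ne l$ in \eqref{eq:fourier} also contributes to the left side, but the optimized integral now contains cross terms from $|W|^2$, which must be evaluated. The parametrization $c=\coth(\pi\tau/2)$, a decreasing bijection from $\tau\in(0,\infty)$ onto $c\in(1,\infty)$, makes this explicit. For $c=\coth b$ we have $c-\tanh x=\frac{\cosh(x-b)}{\sinh b\cosh x}$ by \eqref{eq:diffs}, hence $\frac{\operatorname{sech}^2x}{c-\tanh x}=\frac{\sinh b}{\cosh x\cosh(x-b)}=\tanh x-\tanh(x-b)$. With $x=\pi\xi/2$ and $b=\pi\tau/2$ this reads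
\begin{equation}\label{eq:window}
\frac{\sigma(\xi)^2}{c-\theta(\xi)}=\theta(\xi)-\theta(\xi-\tau),
\end{equation}
a smoothed version of twice the indicator function of $[0,\tau]$. Thus $\tau$ is the width of the window of useful frequencies. We state the result for a gap $(-a,a)$ of any length.

\begin{proposition}\label{prop:several}
Let $a>0$, let $p_1,\dots,p_k\in(-a,a)$ be distinct, and put
\[
d_j=\min\Big(a-|p_j|,\ \min_{l\ne j}|p_j-p_l|\Big),\qquad\kappa_j=\frac a{a^2-p_j^2}.
\]
If $(\mathrm H_c)$ holds with $c=\coth(\pi\tau/2)$, $\tau>0$, then for all $u\in\mathbb C^k$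
\begin{equation}\label{eq:several}
\tau\sum_j\kappa_j|u_j|^2+\sum_{j\ne l}\frac{\operatorname{Im}(u_j\bar u_l)}{p_j-p_l}\le\pi\coth\Big(\frac{\pi\tau}2\Big)\sum_j\frac{|u_j|^2}{d_j}.
\end{equation}
\end{proposition}

\begin{proof}
Replacing $a$ and $p_j$ by $1$ and $p_j/a$ multiplies $\kappa_j$, $1/(p_j-p_l)$ and $1/d_j$ by $a$, so we may assume $a=1$. Use the notation of Proposition~\ref{prop:fourier}. Then $|U_j|^2=|u_j|^2/(1-\tanh^2v_j)=\kappa_j|u_j|^2$, and the second identity in \eqref{eq:diffs} gives
\begin{equation}\label{eq:convert}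
\frac{\operatorname{Im}(u_j\bar u_l)}{p_j-p_l}=\frac{\operatorname{Im}(U_j\bar U_l)}{\sinh(v_j-v_l)}.
\end{equation}
Guided by \eqref{eq:square}, take $\varphi=iW\sigma/(c-\theta)$ in \eqref{eq:fourier}; it lies in $L^2(\mathbb R)$ because $W$ is bounded and $c>1$. By \eqref{eq:window} and \eqref{eq:convert},
\begin{equation}\label{eq:optimized}
\sum_{j,l}U_j\bar U_l\,I(v_j-v_l)+\sum_{j\ne l}\frac{\operatorname{Im}(U_j\bar U_l)}{\sinh(v_j-v_l)}\le c\pi\sum_j\frac{|u_j|^2}{d_j},
\end{equation}
where $I(d)=\frac12\int e^{i\xi d}\big(\theta(\xi)-\theta(\xi-\tau)\big)\,d\xi$.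

We compute $I$. Since $\int_{-L}^L\big(\theta(\xi)-\theta(\xi-\tau)\big)d\xi=\int_{L-\tau}^L\theta\,d\xi-\int_{-L-\tau}^{-L}\theta\,d\xi\to2\tau$, we have $I(0)=\tau$. For $d\ne0$, integrate by parts; the boundary terms vanish by \eqref{eq:window}, and Lemma~\ref{lem:integrals} gives
\[
I(d)=\frac{i}{2d}\int e^{i\xi d}\big(\theta'(\xi)-\theta'(\xi-\tau)\big)\,d\xi=\frac i{2d}\,(1-e^{i\tau d})\,\frac{2d}{\sinh d}=\frac{i(1-e^{i\tau d})}{\sinh d}.
\]
Put $u_j'=e^{i\tau v_j}u_j$ and $U_j'=e^{i\tau v_j}U_j$. The first sum in \eqref{eq:optimized} equals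
\[
\tau\sum_j|U_j|^2+i\sum_{j\ne l}\frac{U_j\bar U_l}{\sinh(v_j-v_l)}-i\sum_{j\ne l}\frac{U_j'\overline{U_l'}}{\sinh(v_j-v_l)} .
\]
The kernel $1/\sinh(v_j-v_l)$ is antisymmetric, so \eqref{eq:antisym} applies. The middle term is $-\sum_{j\ne l}\operatorname{Im}(U_j\bar U_l)/\sinh(v_j-v_l)$ and cancels the second sum in \eqref{eq:optimized}. The last term is $+\sum_{j\ne l}\operatorname{Im}(U_j'\overline{U_l'})/\sinh(v_j-v_l)$, which equals $\sum_{j\ne l}\operatorname{Im}(u_j'\overline{u_l'})/(p_j-p_l)$ by \eqref{eq:convert} applied to $u'$. Since $|u_j'|=|u_j|$, inequality \eqref{eq:optimized} is \eqref{eq:several} for the vector $u'$, and $u'$ runs over $\mathbb C^k$ as $u$ does.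
\end{proof}

So the continuum acts on the points in the gap in a simple way: it rotates their phases and adds the diagonal term $\tau\kappa_j|u_j|^2$ to the Hilbert form. For $k=1$, $a=1$, $p_1=0$, inequality \eqref{eq:several} is $\tau\le\pi c$, the condition $h(c)\le 0$ of Section~\ref{sec:one}, because $\pi\tau=\log\frac{c+1}{c-1}$. In general $c-1=2/(e^{\pi\tau}-1)$, so the smaller the $\tau$ at which \eqref{eq:several} fails, the larger the lower bound for $c$. One point needs $\tau>\pi$; two points already need less.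

\begin{example}
Let $a=\frac32$ and $p=(-\frac12,\frac12)$, so $d_j=1$ and $\kappa_j=\frac34$. For $u=(1,i)$ the sum over $j\ne l$ is $2\operatorname{Im}(u_1\bar u_2)/(-1)=2$, and \eqref{eq:several} reads $\frac34\tau+1\le\pi c$. For $\tau=2.86$ we have $8.98<\pi\tau<9$, so $7900<e^{\pi\tau}<8104$ and $1.00024<c<1.00026$. Then $\pi c<3.1425<3.145=\frac34\tau+1$, and $(\mathrm H_c)$ fails.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:four}]
By Theorem~\ref{thm:equiv} the set $C$ of admissible $c>0$ is the same for (i)--(iv). It contains $\frac32$ by \eqref{eq:MV}, and it is contained in $[c_0,\infty)$ by Theorem~\ref{thm:one}. It is closed, since for each configuration $(\mathrm H_c)$ is a non-strict inequality that is continuous in $c$. So $C$ has a least element $c^*\le\frac32$, and $C=[c^*,\infty)$ because the right side of $(\mathrm H_c)$ increases with $c$. It remains to find $c>1.00044$ outside $C$.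

Take $a=\frac52$ and $p=(-\frac32,-\frac12,\frac12,\frac32)$. Then every $d_j$ is $1$, $p_j-p_l=j-l$, and $\kappa=(\frac58,\frac5{12},\frac5{12},\frac58)$. Put $c=\coth(\pi\tau/2)$ and
\[
P=\tfrac58\tau-\pi c,\qquad Q=\tfrac5{12}\tau-\pi c,\qquad D=\operatorname{diag}(P,Q,Q,P),
\]
and let $B$ be the real antisymmetric $4\times4$ matrix with $B_{jl}=1/(j-l)$ for $j\ne l$. By \eqref{eq:antisym}, $i\sum_{j,l}\bar u_jB_{jl}u_l=\sum_{j\ne l}\operatorname{Im}(u_j\bar u_l)/(j-l)$. So \eqref{eq:several} says that the Hermitian matrix $D+iB$ is negative semidefinite. Its determinant is then a product of four nonpositive eigenvalues, so $\det(D+iB)\ge0$. We show that this fails for $\tau=2.68$.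

Multilinearity in the columns gives $\det(D+iB)=\sum_J\det(iB_J)\prod_{j\notin J}D_{jj}$, where $J$ runs over the subsets of $\{1,2,3,4\}$, $B_J$ is the principal submatrix indexed by $J$, and the empty determinant is $1$. An antisymmetric matrix of odd size has determinant $0$. For $J=\{j,l\}$ we have $\det(iB_J)=-B_{jl}^2$. The pairs $\{1,2\}$ and $\{3,4\}$ contribute $-PQ$ each, $\{1,3\}$ and $\{2,4\}$ contribute $-\frac14PQ$ each, $\{1,4\}$ contributes $-\frac19Q^2$, and $\{2,3\}$ contributes $-P^2$. The determinant of a $4\times4$ antisymmetric matrix is the square of its Pfaffian $B_{12}B_{34}-B_{13}B_{24}+B_{14}B_{23}$, here $1-\frac14+\frac13=\frac{13}{12}$, and $\det(iB)=i^4\det B$. Hence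
\[
\det(D+iB)=P^2Q^2-\tfrac52PQ-\tfrac19Q^2-P^2+\tfrac{169}{144}.
\]

Let $\tau=2.68$. Then $\log4500<8.412<\pi\tau<8.420<\log4540$, so $c-1=2/(e^{\pi\tau}-1)$ lies between $2/4539$ and $2/4499$. This gives
\[
1.00044<c<1.000445,\qquad3.1429<\pi c<3.1430 .
\]
Since $\frac58\tau=1.675$ and $\frac5{12}\tau=1.11666\ldots$, we get $1.4679<-P<1.4680$ and $2.0262<-Q<2.0264$, and therefore $2.9742<PQ<2.9748$. The function $y^2-\frac52y$ increases for $y>\frac54$, so $P^2Q^2-\frac52PQ<2.9748^2-\frac52\cdot2.9748<1.4125$. Also $\frac19Q^2>0.4561$, $P^2>2.1547$ and $\frac{169}{144}<1.1737$. Altogether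
\[
\det(D+iB)<1.4125-0.4561-2.1547+1.1737=-0.0246<0 .
\]
So \eqref{eq:several} fails for some $u$, and by Proposition~\ref{prop:several} the number $c=\coth(1.34\pi)$ is not in $C$. Hence $c^*>\coth(1.34\pi)>1.00044$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{notes}
\emph{Notes on the large sieve}, \texttt{http://www.maths.lancs.ac.uk/\textasciitilde{}jameson/lsv.pdf}.

\end{thebibliography}
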